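# Completeness of quantified S4 for sheaves over the rational line and over the real line

## 1. Shrinking intervals over $\mathbb Q$ and a part-time individual over $\mathbb R$

Take the rational line $\mathbb Q$ and individuals $0,1,2,\dots$ that exist at every point. Formulas are true or false at points, and $\Box$ is read as interior: $\Box P(n)$ holds at $q$ if $P(n)$ holds throughout a neighborhood of $q$. Let individual $n$ have property $P$ at $q$ exactly when $|q|<\sqrt2/(n+1)$. We test the formula
$$B=\bigl(\Box\forall y(\Box P(y)\vee\Box\neg P(y))\wedge\forall y\,P(y)\bigr)\supset\Box\forall y\,P(y). \tag{1}$$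

The endpoints $\pm\sqrt2/(n+1)$ are irrational, so $\{q:|q|<\sqrt2/(n+1)\}$ is clopen in $\mathbb Q$. Hence at every point each individual either has $P$ in a whole neighborhood or lacks it in a whole neighborhood, and the first conjunct of the antecedent holds everywhere. At $0$ every individual has $P$. But if $q\neq0$, choose $n$ with $\sqrt2/(n+1)\le|q|$; then $n$ lacks $P$ at $q$. So $\forall yP(y)$ holds only at $0$, its interior is empty, and $B$ fails at $0$.

Now do the same over $\mathbb R$, still with a fixed set $I$ of individuals. Suppose the antecedent of $B$ holds at $x$. There is an open $U\ni x$ over which $\Box P(d)\vee\Box\neg P(d)$ holds for all $d\in I$. Choose a connected open $J$ with $x\in J\subseteq U$. For each $d$ the set of points of $J$ where $d$ has $P$ is clopen in $J$ and contains $x$, so it is all of $J$. This is true for all $d$ at once, so $\forall yP(y)$ holds on $J$ and $\Box\forall yP(y)$ holds at $x$. Thus $B$ can never fail over $\mathbb R$ with a fixed domain, and a quantified modal formula can tell $\mathbb Q$ from $\mathbb R$.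

But allow the domain to vary with the point. Over $\mathbb R$, let one individual exist everywhere and have $P$ everywhere, and let a second one exist only over $\mathbb R\setminus\{0\}$ and never have $P$. Each of them has $P$ wherever it exists or lacks $P$ wherever it exists, so the first conjunct holds everywhere. At $0$ the only individual has $P$; at every other point some individual lacks it. So $B$ fails at $0$, over $\mathbb R$.

With fixed domains $B$ separates $\mathbb R$ from $\mathbb Q$, and a part-time individual destroys the separation. Once domains may vary in this continuous fashion, can $\mathbb R$ still validate something that pure logic does not prove? And does $\mathbb Q$ validate only what logic proves, even when identity between individuals is in the language? To pose this precisely we need the right notion of varying domain.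

## 2. Étale spaces and sheaf models

Throughout, "neighborhood" means open neighborhood, $\Diamond=\neg\Box\neg$ and $\exists=\neg\forall\neg$.

**Definition (étale space).** A map $\pi:D\to X$ is étale if it is a local homeomorphism: each $d\in D$ lies in an open set $S\subseteq D$, called a *sheet*, that $\pi$ maps homeomorphically onto an open subset of $X$. A *sheaf over $X$* is taken here as an étale space with nonempty fibers $D_x=\pi^{-1}(x)$. For $n\ge1$ let
$$D^n=\{(d_1,\dots,d_n):\pi(d_1)=\dots=\pi(d_n)\}$$
with the subspace topology of the product topology, and let $D^0=X$. A *section* over an open $W\subseteq X$ is a map $s:W\to D$ with $\pi\circ s=\mathrm{id}$.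

**Example (constant domain).** $D=X\times I$ with $I$ discrete and nonempty. Then $D^n=X\times I^n$, and interior in $D^n$ is computed separately in each slice $X\times\{(i_1,\dots,i_n)\}$. So predicate topological models with a constant domain are sheaf models. The first two paragraphs of Section 1 after (1) concern such models.

**Example (part-time individual).** $D=\mathbb R\sqcup(\mathbb R\setminus\{0\})$ with the obvious projection. With $P$ the first summand, this is the refutation of $B$ over $\mathbb R$.

**Example (branching).** Let $X=\mathbb R$ or $\mathbb Q$, and let $D$ be obtained from $X\times\{1,2\}$ by identifying $(x,1)$ with $(x,2)$ for $x>0$. The images of $X\times\{1\}$ and $X\times\{2\}$ are open sheets over all of $X$; let $a,b$ be the corresponding sections. They agree exactly on $(0,\infty)$. So $a\neq b$ is true on $(-\infty,0]$, while its interior is $(-\infty,0)$. At $0$ the formula $\forall x\forall y(x\ne y\supset\Box\,x\ne y)$ fails. In a constant-domain model it is always valid, because two distinct members of $I$ stay distinct everywhere.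

**Definition (sheaf model).** Fix a countable language of names, predicate symbols and function symbols. A sheaf model over $X$ is a sheaf $\pi:D\to X$ in which each $k$-ary predicate symbol denotes a subset of $D^k$, each name a continuous section $X\to D$, and each $n$-ary function symbol a continuous map $D^n\to D$ commuting with the projections to $X$. A formula $\varphi$ in context $x_1,\dots,x_n$ (a list containing its free variables) denotes a set $[\![\varphi]\!]\subseteq D^n$. Terms denote maps $D^n\to D$ by composition; $[\![P(t_1,\dots,t_k)]\!]$ is the preimage of $P$ under $(t_1,\dots,t_k)$; $[\![t_1=t_2]\!]$ is the set where the two maps agree; connectives are Boolean operations; $\Box$ is interior in $D^n$; $\exists y$ is the image under the projection $D^{n+1}\to D^n$, and $\forall y$ is $\neg\exists y\neg$. Bound variables are renamed so that none of them occurs in the context. A formula is *valid* in the model if $[\![\varphi]\!]=D^n$.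

This is the topological sheaf semantics of Awodey and Kishida (2008). We need a few facts about étale maps; in part (ii) and (iii) of the next lemma fibers may be empty.

**Lemma 1 (étale facts).** Let $\pi:D\to X$ be étale.

(i) $D^n\to X$ is étale.

(ii) A continuous map $g:E\to E'$ over $X$ between étale spaces over $X$ is open, and $g^{-1}(\operatorname{int}B)=\operatorname{int}g^{-1}(B)$ for all $B\subseteq E'$.

(iii) A continuous section over an open set is an open map. If $s_1,\dots,s_n$ are continuous sections over an open $W\ni x$, then the sets $\{(s_1(y),\dots,s_n(y)):y\in W'\}$, $W'$ open, $x\in W'\subseteq W$, form a neighborhood base at $(s_1(x),\dots,s_n(x))$ in $D^n$.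

(iv) $\pi$ is open, and the set where two continuous sections agree is open.

*Proof.* (i) The case $n=0$ is trivial. Given $(d_1,\dots,d_n)\in D^n$, choose sheets $S_i\ni d_i$ and shrink them to lie over the same open set $W$. Then $D^n\cap\prod S_i$ is open in $D^n$, and the projection maps it bijectively and continuously to $W$; the inverse $y\mapsto((\pi|_{S_1})^{-1}(y),\dots,(\pi|_{S_n})^{-1}(y))$ is continuous.

(ii) Let $\pi_E,\pi_{E'}$ be the projections and $e\in E$. Take a sheet $S'\ni g(e)$ and a sheet $S\ni e$ with $S\subseteq g^{-1}(S')$. On $S$ we have $g=(\pi_{E'}|_{S'})^{-1}\circ\pi_E|_S$, a homeomorphism onto an open set. So $g$ is open near every point, hence open. Next, $g^{-1}(\operatorname{int}B)$ is open and contained in $g^{-1}(B)$, hence in its interior. Conversely $g[\operatorname{int}g^{-1}(B)]$ is open and contained in $B$, hence in $\operatorname{int}B$.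

(iii) The inclusion $W\hookrightarrow X$ is étale, and a section $W\to D$ is a map over $X$; apply (ii). For the second claim, $s=(s_1,\dots,s_n):W\to D^n$ is a continuous section of $D^n$, which is étale by (i), so $s[W']$ is open. If $G$ is a neighborhood of $s(x)$, then $W'=s^{-1}(G)$ gives $s[W']\subseteq G$.

(iv) $\pi$ is a continuous map over $X$ from $D$ to $X$, so it is open by (ii). If $s(x)=t(x)=d$, take a sheet $S\ni d$. Near $x$ both $s$ and $t$ take values in $S$, so both equal $(\pi|_S)^{-1}$ there. $\square$

Twice we shall build a sheaf from a family of prescribed sections. The following lemma says what must be checked.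

**Lemma 2 (sheaf from sections).** Let $X$ be a space, $\pi:D\to X$ a surjective map of sets, and $\mathcal S$ a family of sections $\sigma:\operatorname{dom}\sigma\to D$ over open subsets of $X$. Suppose every point of $D$ is a value of some $\sigma\in\mathcal S$, and for all $\sigma,\sigma'\in\mathcal S$ the set $\{y\in\operatorname{dom}\sigma\cap\operatorname{dom}\sigma':\sigma(y)=\sigma'(y)\}$ is open. Then the sets $\sigma[W]$ with $\sigma\in\mathcal S$ and $W\subseteq\operatorname{dom}\sigma$ open form a basis of a topology on $D$ for which $\pi$ is étale and every $\sigma\in\mathcal S$ is continuous.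

*Proof.* Let $A$ be the agreement set of $\sigma$ and $\sigma'$. A point $d\in\sigma[W]\cap\sigma'[W']$ lies over some $y\in W\cap W'$ and equals $\sigma(y)=\sigma'(y)$. So $\sigma[W]\cap\sigma'[W']=\sigma[W\cap W'\cap A]$, which is again in the family; since the family covers $D$, it is a basis. The map $\sigma$ is continuous, because $\sigma^{-1}(\sigma'[W'])=W'\cap A$ is open, and it sends open sets to open sets. So $\sigma$ is a homeomorphism from $\operatorname{dom}\sigma$ onto the open set $\sigma[\operatorname{dom}\sigma]$, with inverse the restriction of $\pi$. Since these open sets cover $D$, $\pi$ is étale. $\square$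

## 3. Two logics, soundness, and three questions

**Definition (QS4 and FOS4).** QS4 is classical first-order logic without identity, in a countable language of predicate symbols, with a modal operator $\Box$ satisfying the axioms of S4. FOS4 is quantified S4 with identity in a countable language with names, predicate symbols and function symbols. Its axioms are all instances of classical tautologies, $\Box(\varphi\supset\psi)\supset(\Box\varphi\supset\Box\psi)$, $\Box\varphi\supset\varphi$, $\Box\varphi\supset\Box\Box\varphi$, $\forall y\varphi\supset\varphi(t/y)$ for $t$ free for $y$ in $\varphi$, $t=t$, and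
$$s=t\supset(\varphi(s/y)\supset\varphi(t/y))\qquad(s,t\text{ free for }y\text{ in }\varphi), \tag{2}$$
the last for every formula $\varphi$, modal ones included. Its rules are modus ponens, necessitation (from $\varphi$ infer $\Box\varphi$), and generalization (from $\psi\supset\varphi$ infer $\psi\supset\forall y\varphi$ when $y$ is not free in $\psi$). We write $\vdash$ for provability, and we assume that the languages contain the predicate symbols of the formulas we display.

**Proposition 3 (soundness).** Every theorem of QS4 or FOS4 is valid in every sheaf model over every space $X$.

*Proof.* Terms $t_1,\dots,t_m$ in context $z_1,\dots,z_n$ define a continuous map $\langle\bar t\rangle:D^n\to D^m$ over $X$. First we show, by induction on $\varphi(x_1,\dots,x_m)$, that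
$$[\![\varphi(\bar t)]\!]=\langle\bar t\rangle^{-1}[\![\varphi]\!] \tag{3}$$
when $\bar t$ is free for $\bar x$ in $\varphi$. For terms, substitution is composition, so atomic formulas and equations are clear. Boolean steps are clear. For $\exists y\psi$, with $y$ renamed so that it occurs in neither the context nor $\bar t$: a point $d$ over $x$ lies in $[\![\exists y\,\psi(\bar t,y)]\!]$ iff $(d,e)\in[\![\psi(\bar t,y)]\!]$ for some $e\in D_x$, iff (induction) $(\langle\bar t\rangle(d),e)\in[\![\psi]\!]$ for some $e\in D_x$, iff $\langle\bar t\rangle(d)\in[\![\exists y\psi]\!]$. The $\Box$ step is Lemma 1(ii).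

Taking projections for $\langle\bar t\rangle$ in (3), we see that enlarging the context replaces $[\![\varphi]\!]$ by its preimage under a projection. Fibers are nonempty, so projections are surjective, and validity does not depend on the context.

Now the axioms. Tautologies are clear. The S4 axioms hold because $\operatorname{int}A\subseteq A$, $\operatorname{int}\operatorname{int}A=\operatorname{int}A$, and $\operatorname{int}$ of $(\neg A)\cup B$ intersected with $\operatorname{int}A$ is an open subset of $B$. If $d\in[\![\forall y\varphi]\!]$, then $(d,e)\in[\![\varphi]\!]$ for all $e$ in the fiber, in particular for $e=t(d)$, and $d\in[\![\varphi(t/y)]\!]$ by (3). The axiom $t=t$ is clear. If $s(d)=t(d)$, then $(d,s(d))=(d,t(d))$, so by (3) $d$ satisfies $\varphi(s/y)$ iff it satisfies $\varphi(t/y)$; this holds for modal $\varphi$ too, since $[\![\varphi]\!]$ is just a set of points.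

Finally the rules. Modus ponens is clear in a common context. Necessitation holds since $\operatorname{int}D^n=D^n$. For generalization, let $\psi\supset\varphi$ be valid with $y$ not free in $\psi$. If $d\in[\![\psi]\!]$, then $(d,e)\in[\![\psi]\!]$ in the larger context for all $e$ in the fiber, hence $(d,e)\in[\![\varphi]\!]$ for all such $e$. The same argument, with fewer axioms, covers QS4. $\square$

**Definition (completeness).** A logic is *complete for sheaves over $X$* if every formula of its language valid in every sheaf model over $X$ is a theorem. A set $\Sigma$ of formulas is *consistent* if $\nvdash\neg(\gamma_1\wedge\dots\wedge\gamma_k)$ for all $\gamma_i\in\Sigma$. *FOS4 is strongly complete for sheaves over $X$* if every consistent set of FOS4-formulas, free variables allowed, is true at some point $x$ of some sheaf model over $X$, under some assignment of elements of $D_x$ to the variables.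

Strong completeness implies completeness: if $\nvdash\varphi$, then $\{\neg\varphi\}$ is consistent, and a point where it is true shows that $\varphi$ is not valid.

The smallest case is a one-point space $X$. There $\Box$ does nothing, so $P(y)\supset\Box P(y)$ is valid. It is not a theorem: over $\mathbb Q$ with the one-element constant domain it fails when $P$ holds at $0$ only. So neither logic is complete for sheaves over a point. Over $\mathbb Q$, on the other hand, the formulas tested so far cause no trouble: $B$ and $\forall x\forall y(x\neq y\supset\Box\,x\neq y)$ both fail, the latter in the branching example with $X=\mathbb Q$. That second failure also shows, by soundness, that the formula is not a theorem of FOS4. Since it is valid with constant domains, FOS4 requires sheaves.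

The questions come from "Quantified Modal Logic On The Rational Line": is FOS4 complete for sheaves over $\mathbb Q$? Is QS4 without identity complete for sheaves over $\mathbb R$? Is FOS4 complete for sheaves over $\mathbb R$? Two results are quoted with the problem. First, QS4 is complete for $\mathbb Q$ with a constant countably infinite domain, hence complete for sheaves over $\mathbb Q$. Second, QS4 is not complete in the constant-domain semantics for any locally connected space, in particular not for $\mathbb R$. The second result does not settle the questions about $\mathbb R$: there are more sheaf models than constant-domain models, so fewer formulas are valid in all of them, and Section 1 shows that $B$ is lost in this way.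

The answers are as follows.

1. FOS4 is complete, even strongly complete, for sheaves over $\mathbb Q$ (Theorem 11).
2. QS4 without identity is not complete for sheaves over $\mathbb R$ (Theorem 5).
3. FOS4 is not complete for sheaves over $\mathbb R$ (Theorem 5).

We shall also prove two classifications. For a nonempty locally connected separable metrizable $X$, completeness of FOS4, and equally of QS4, holds iff $X$ is not a Baire space (Theorem 18). For a nonempty strongly zero-dimensional metrizable $X$, it holds iff the isolated points are not dense (Theorem 20); so it holds over Cantor space and over the irrationals.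

## 4. Covering the line by thin closed sets

Recall that a set is *nowhere dense* if its closure has empty interior, *meager* if it is a countable union of nowhere dense sets, and that $X$ is a *Baire space* if no nonempty open subset is meager. The line $\mathbb R$ is a Baire space by the Baire category theorem, and so is any manifold, since a nonempty open meager subset would give one in a chart. The line $\mathbb Q$ is not.

To find a formula valid over $\mathbb R$ but not over $\mathbb Q$, it is sensible to try to say "the space is covered by the thin closed sets $\{x: y\text{ has }\nu\text{ at }x\}$, one for each individual $y$":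

* (A4) $\Box\forall y(\neg\nu(y)\supset\Box\neg\nu(y))$
* (A5) $\Box\forall y\,\Diamond\Box\neg\nu(y)$
* (A6) $\Box\exists y\,\nu(y)$

Here (A4) says that the sets are closed, (A5) that they have empty interior, and (A6) that they cover. Over $\mathbb Q=\{q_0,q_1,\dots\}$ with constant domain $\omega$ this is easily true: let $n$ have $\nu$ exactly at $q_n$. Over $\mathbb R$ with countably many individuals it would contradict Baire category. But nothing keeps the domain countable. Over $\mathbb R$ take the constant domain $\mathbb R$ with the discrete topology, and let $r$ have $\nu$ exactly at the point $r$. Each set $\{r\}$ is closed with empty interior, and they cover $\mathbb R$. So (A4)–(A6) hold everywhere, and the attempt stops here: the cover is uncountable.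

What repairs it is a condition that makes an uncountable cover collapse to a countable one. A chain of closed sets in a second-countable space has this property (Lemma 4 below). So we add that the individuals are comparable by a relation $\lambda$ along which $\nu$ grows, and that comparisons are locally constant:

* (A1) $\Box\forall y\forall z(\Box\lambda(y,z)\vee\Box\neg\lambda(y,z))$
* (A2) $\Box\forall y\forall z(\lambda(y,z)\vee\lambda(z,y))$
* (A3) $\Box\forall y\forall z(\lambda(y,z)\wedge\nu(y)\supset\nu(z))$

In the example with domain $\mathbb R$, comparing individuals by the usual order would force $r$ to have $\nu$ on all of $(-\infty,r]$, against (A5). The role of local connectedness is the one it had in Section 1: over a connected set, a locally constant comparison is constant. And varying domains do no harm now, because the argument runs on a countable base of small connected sets, with all sections over each.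

For formulas $\lambda(y,z)$ and $\nu(y)$, with no other free variables, let $A[\lambda,\nu]$ be the conjunction of (A1)–(A6), and let $A=A[L(y,z),N(y)]$ with $L$ a binary and $N$ a unary predicate symbol.

**Lemma 4.** Let $\mathcal F$ be a family of closed subsets of a second-countable space, totally ordered by $\subseteq$. Then some countable $\mathcal F_0\subseteq\mathcal F$ has $\bigcup\mathcal F_0=\bigcup\mathcal F$.

*Proof.* Let $E=\bigcup\mathcal F$; if $E=\emptyset$, take $\mathcal F_0=\emptyset$. Otherwise $E$, as a subspace of a second-countable space, has a countable dense subset $C$. For $c\in C$ choose $F_c\in\mathcal F$ with $c\in F_c$. If every $F\in\mathcal F$ is contained in some $F_c$, take $\mathcal F_0=\{F_c:c\in C\}$. Otherwise some $F\in\mathcal F$ is contained in no $F_c$; as $\mathcal F$ is totally ordered, $F\supseteq F_c\ni c$ for all $c$. So $F\supseteq C$, and $F$, being closed, contains $E$. Take $\mathcal F_0=\{F\}$. $\square$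

**Theorem 5.** Let $X$ be a nonempty locally connected Baire space in which every point has a second-countable neighborhood (for example $\mathbb R$, or any nonempty manifold). Then $\neg A[\lambda,\nu]$ is valid in every sheaf model over $X$, for all $\lambda,\nu$. But $\neg A$ is not a theorem of QS4 or of FOS4. Hence neither QS4 nor FOS4 is complete for sheaves over $X$, in particular not over $\mathbb R$.

*Proof.* **Step 1: read $A[\lambda,\nu]$ topologically.** We translate the formulas into properties of two sets. Suppose $A[\lambda,\nu]$ holds at $x_0$ in a sheaf model $\pi:D\to X$, and let $L\subseteq D^2$, $N\subseteq D$ be the interpretations of $\lambda,\nu$. Choose an open second-countable $U\ni x_0$ over which the formulas under the outer boxes of (A1)–(A6) all hold. Write $D_U=\pi^{-1}(U)$ and $D_U^2$ for the part of $D^2$ over $U$; these are open in $D$ and $D^2$. By (A1), every point of $D_U^2$ is interior to $L$ or to its complement, so $L\cap D_U^2$ is clopen in $D_U^2$. By (A4), every point of $D_U\setminus N$ is interior to $D\setminus N$, so $N\cap D_U$ is closed in $D_U$. By (A5), every $d\in D_U$ is in the closure of $\operatorname{int}(D\setminus N)$; a nonempty open subset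 of $D$ inside $N\cap D_U$ would be a neighborhood of its points missing that set, so $N\cap D_U$ has empty interior.

**Step 2: a countable base of connected sets.** This is to reduce to countably many places where comparisons are constant. Let $\mathcal B$ be a countable base of $U$. Components of members of $\mathcal B$ are open, since $X$ is locally connected; each member has only countably many, since they are disjoint, open and nonempty in a second-countable space. They form a base: if $x\in G$ with $G$ open, take $V\in\mathcal B$ with $x\in V\subseteq G$ and the component of $x$ in $V$. Let $\mathcal J$ be this countable base of connected open sets. (For $\mathbb R$ one may take the intervals with rational endpoints inside $U$.) For $J\in\mathcal J$ let $\mathcal S_J$ be the set of all continuous sections $J\to D$, possibly uncountable. For $s\in\mathcal S_J$ put $N_s=s^{-1}(N)\subseteq J$.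

**Step 3: each $N_s$ is closed and nowhere dense in $J$.** This makes the $N_s$ the thin sets. $N_s$ is closed because $s$ is continuous with values in $D_U$ and $N\cap D_U$ is closed in $D_U$. If a nonempty open $J'$ were contained in $N_s$, then $s[J']$ would be a nonempty open subset of $D$ (Lemma 1(iii)) inside $N\cap D_U$, which is impossible by Step 1.

**Step 4: $\{N_s:s\in\mathcal S_J\}$ is totally ordered by inclusion.** This is where connectedness enters. Let $s,t\in\mathcal S_J$. The map $(s,t):J\to D_U^2$ is continuous, so $\{x\in J:(s(x),t(x))\in L\}$ is clopen in the connected set $J$. If it is $J$, then by (A3) $s(x)\in N$ implies $t(x)\in N$, so $N_s\subseteq N_t$. If it is $\emptyset$, then by (A2) $(t(x),s(x))\in L$ for all $x\in J$, and (A3) gives $N_t\subseteq N_s$.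

**Step 5: the sets $M_J=\bigcup_{s\in\mathcal S_J}N_s$ are meager in $U$.** This is the passage to a countable union. By Steps 3 and 4 and Lemma 4, applied in the second-countable space $J$, $M_J$ is a union of countably many sets $N_s$, each nowhere dense in $J$. A set $N'\subseteq J$ nowhere dense in the open set $J$ is nowhere dense in $U$: if its closure in $U$ included a nonempty open $G$, then $G$ would meet $N'$, and $G\cap J$ would be a nonempty open set inside the closure of $N'$ in $J$.

**Step 6: $U=\bigcup_{J\in\mathcal J}M_J$.** Now we use that the thin sets cover. Let $x\in U$. By (A6) there is $d\in D_x\cap N$. Take a sheet $S\ni d$ and $J\in\mathcal J$ with $x\in J\subseteq\pi[S]\cap U$. Then $s=(\pi|_S)^{-1}|_J$ is in $\mathcal S_J$ and $s(x)=d\in N$, so $x\in N_s\subseteq M_J$.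

So $U$ is a countable union of meager sets, hence meager in itself and, $U$ being open, meager in $X$ (by the argument at the end of Step 5). As $U$ is open and nonempty, this contradicts that $X$ is a Baire space. Thus $\neg A[\lambda,\nu]$ is valid over $X$.

**Step 7: $\neg A$ is not a theorem.** By soundness it suffices to satisfy $A$ somewhere. Let $\mathbb Q=\{q_0,q_1,\dots\}$ without repetition, $D=\mathbb Q\times\omega$ with $\omega$ discrete, and
$$L=\{(q,m,n):m\le n\},\qquad N=\{(q_i,n):i\le n\}. \tag{4}$$
Interpret names and function symbols by the constant value $0$ and other predicates by $\emptyset$. The set $L$ is clopen, giving (A1), and $\le$ is total, giving (A2). If $m\le n$ and $m$ has $N$ at $q_i$, then $i\le m\le n$, giving (A3). The slice of $N$ at $n$ is $\{q_0,\dots,q_n\}$, a finite set and so closed with dense open complement in $\mathbb Q$; this gives (A4) and (A5). At $q_i$ the individual $i$ has $N$, giving (A6). So $A$ is true at every point, $\neg A$ is not valid in this model, and by Proposition 3 it is not a theorem of QS4 or FOS4. Being valid over $X$, it witnesses the incompleteness of both. $\square$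

This answers the two questions about $\mathbb R$.

## 5. A tree of theories

We turn to $\mathbb Q$. Let $\mathcal L$ be the countable language of FOS4 and $\Sigma$ a consistent set of formulas. The plan is to build a tree of maximal consistent theories in the usual way, and then to spread it over $\mathbb Q$. This section builds the tree. For a set $C$ of new constants, $\mathcal L(C)$ denotes $\mathcal L$ with the constants in $C$ added, and provability in $\mathcal L(C)$ uses the FOS4 axioms in that language.

**Lemma 6 (constants).** If $\vdash\varphi(c)$ in a language with an extra constant $c$, then $\vdash\varphi(z)$ without $c$, for a variable $z$ not occurring in the proof. Consequently adding constants is conservative; and if $\varphi(v)$ does not contain $c$ and $\vdash\varphi(c)$, then $\vdash\varphi(v)$.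

*Proof.* Replace $c$ by $z$ throughout the proof. Axioms become axioms: as $z$ is not bound anywhere, substituted terms stay free for the variables they replace. Rule instances become rule instances: a generalized variable $y$ is different from $z$, so $y$ is still not free in $\psi$. A proof contains only finitely many extra constants, so they can all be removed in turn; if the proved formula contains none, it is unchanged, and this is conservativity. For the last claim, $\vdash\varphi(z)$ gives $\vdash\top\supset\varphi(z)$ with $\top$ a tautologous sentence, then $\vdash\top\supset\forall z\varphi(z)$ and $\vdash\forall z\varphi(z)$. In $\varphi(z)$ the variable $z$ stands exactly where $v$ was free, so $v$ is free for $z$, and instantiation gives $\vdash\varphi(v)$. $\square$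

A set $\Gamma$ of $\mathcal L(C)$-sentences is *saturated in $\mathcal L(C)$* if it is maximal consistent and $\exists y\varphi\in\Gamma$ implies $\varphi(c)\in\Gamma$ for some $c\in C$. A maximal consistent $\Gamma$ is closed under provable consequence and contains exactly one of $\varphi,\neg\varphi$ for each sentence of its language.

**Lemma 7.** Let $C\subseteq C'$ be countable with $C'\setminus C$ infinite. Every consistent set $\Delta$ of $\mathcal L(C)$-sentences extends to a set saturated in $\mathcal L(C')$.

*Proof.* By conservativity $\Delta$ is consistent in $\mathcal L(C')$. Enumerate the $\mathcal L(C')$-formulas $\varphi_i(y)$ with at most one free variable. Successively add $\exists y\varphi_i\supset\varphi_i(c_i)$, where $c_i\in C'\setminus C$ occurs neither in $\varphi_i$ nor in the earlier additions. Each step preserves consistency. Otherwise there is a finite conjunction $\delta$ of earlier members with $\vdash\neg(\delta\wedge(\exists y\varphi_i\supset\varphi_i(c_i)))$, so $\vdash\delta\supset\exists y\varphi_i$ and $\vdash\delta\supset\neg\varphi_i(c_i)$. As $c_i$ occurs in neither $\delta$ nor $\varphi_i$, Lemma 6 gives $\vdash\delta\supset\neg\varphi_i(z)$ for a fresh $z$. By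 generalization $\vdash\delta\supset\forall z\neg\varphi_i(z)$, and by renaming the bound variable (instantiate and generalize) $\vdash\delta\supset\neg\exists y\varphi_i$. So $\vdash\neg\delta$, against the consistency of the earlier members. Finally extend the consistent set so obtained to a maximal consistent set of $\mathcal L(C')$-sentences; it is saturated. $\square$

**Lemma 8.** If $\Gamma$ is maximal consistent and $\Diamond\varphi\in\Gamma$, then $\{\varphi\}\cup\{\Box\psi:\Box\psi\in\Gamma\}$ is consistent.

*Proof.* Otherwise $\vdash\Box\psi_1\wedge\dots\wedge\Box\psi_k\supset\neg\varphi$ with all $\Box\psi_i\in\Gamma$. Necessitation and the first S4 axiom give $\vdash\Box\Box\psi_1\wedge\dots\wedge\Box\Box\psi_k\supset\Box\neg\varphi$, and with $\Box\psi_i\supset\Box\Box\psi_i$ we get $\vdash\Box\psi_1\wedge\dots\wedge\Box\psi_k\supset\Box\neg\varphi$. So $\Box\neg\varphi\in\Gamma$, but also $\neg\Box\neg\varphi=\Diamond\varphi\in\Gamma$, a contradiction. $\square$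

Now the construction. Let $T=\omega^{<\omega}$ be the tree of finite sequences, $|s|$ the length of $s$, and $s\subseteq t$ if $t$ extends $s$. Replace the free variables $v_i$ of $\Sigma$ by distinct new constants $c_i$. The result $\Sigma(\bar c)$ is consistent: if $\vdash\neg(\gamma_1\wedge\dots\wedge\gamma_k)(\bar c)$, then Lemma 6, applied to one constant after another, gives $\vdash\neg(\gamma_1\wedge\dots\wedge\gamma_k)$. Choose countable sets of new constants $C_0\subseteq C_1\subseteq\cdots$ with $\{c_i\}\subseteq C_0$, with $C_0\setminus\{c_i\}_i$ infinite and all $C_{n+1}\setminus C_n$ infinite. By Lemma 7 let $\Gamma_\emptyset\supseteq\Sigma(\bar c)$ be saturated in $\mathcal L(C_0)$. Given $\Gamma_s$ with $|s|=n$, list the sentences $\varphi$ with $\Diamond\varphi\in\Gamma_s$ as $(\varphi_i)_{i\in\omega}$, repetitions allowed; there are some, since $\Diamond\top\in\Gamma_s$. By Lemmas 8 and 7 let $\Gamma_{s^\frown i}$ be saturated in $\mathcal L(C_{n+1})$ and contain $\{\varphi_i\}\cup\{\Box\psi:\Box\psi\in\Gamma_s\}$.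

**Lemma 9.** The tree $(\Gamma_s)_{s\in T}$ has the following properties.

* (T1) $\Gamma_s$ is saturated in $\mathcal L(C_{|s|})$.
* (T2) If $\Box\psi\in\Gamma_s$ and $s\subseteq t$, then $\Box\psi,\psi\in\Gamma_t$.
* (T3) If $\psi$ is an $\mathcal L(C_{|s|})$-sentence with $\Box\psi\notin\Gamma_s$, then $\neg\psi\in\Gamma_{s^\frown i}$ for some $i$.
* (T4) If $(\tau=\tau')\in\Gamma_s$ and $s\subseteq t$, then $(\tau=\tau')\in\Gamma_t$.

*Proof.* (T1) is by construction. (T2): $\Box\psi$ is handed from node to child, and $\psi$ follows by $\Box\psi\supset\psi$. (T3): $\neg\Box\psi\in\Gamma_s$, and $\vdash\Box\neg\neg\psi\supset\Box\psi$, so $\Diamond\neg\psi=\neg\Box\neg\neg\psi\in\Gamma_s$, and $\neg\psi$ is one of the listed $\varphi_i$. (T4): axiom (2) for the modal formula $\Box\,\tau=y$ gives $\vdash\tau=\tau'\supset(\Box\,\tau=\tau\supset\Box\,\tau=\tau')$. As $\vdash\Box\,\tau=\tau$ by necessitation, $\Box\,\tau=\tau'\in\Gamma_s$; use (T2). $\square$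

Let $\mathrm{Tm}_n$ be the set of closed terms of $\mathcal L(C_n)$; it is nonempty and $\mathrm{Tm}_n\subseteq\mathrm{Tm}_{n+1}$. For $\tau\in\mathrm{Tm}_{|s|}$ let $[\tau]_s$ be its class under $\tau\sim_s\tau'\iff(\tau=\tau')\in\Gamma_s$. By the identity axioms this is an equivalence relation and a congruence: if $\tau_i\sim_s\tau_i'$, then $f(\bar\tau)\sim_sf(\bar\tau')$, and $\varphi(\bar\tau)\in\Gamma_s$ iff $\varphi(\bar\tau')\in\Gamma_s$. By (T4), going up the tree can merge individuals but never split them. This is the behavior of the branching example of Section 2.

## 6. Spreading the tree over $\mathbb Q$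

We want to put the theory $\Gamma_{\ell(x)}$ at each point $x$, for a suitable map $\ell$ into the tree. For the step of the truth proof that deals with $\Box\varphi$, boxed sentences must persist near $x$, so nearby labels must extend $\ell(x)$; and every failure recorded at a child of $\ell(x)$ must show up arbitrarily near $x$.

**Definition (good labelling).** A good labelling of a space $X$ is a map $\ell:X\to T$ such that

* (a) $W_s:=\{x:\ell(x)\supseteq s\}$ is open for all $s\in T$;
* (b) for all $x$ and all $t\supseteq\ell(x)$, every neighborhood of $x$ contains a point with label $t$;
* (c) $\emptyset\in\ell[X]$.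

If $T$ carries the topology of sets closed under extension, (a) says that $\ell$ is continuous, and (b) that $\ell$ is open, since (b) says that $\ell[G]$ is closed under extension for every open $G$.

A first attempt at labelling $\mathbb Q$: label $0$ by $\emptyset$, cut $\mathbb Q\setminus\{0\}$ into clopen annuli that shrink to $0$, give the annuli the numbers $0,0,1,0,1,2,\dots$ so that each number appears infinitely often, pick a center in each annulus with number $i$, label it by the sequence $(i)$, and repeat around that center. What must be ensured is that no point is left over after infinitely many stages. The countability of $\mathbb Q$ does this, if centers are always chosen of least index in an enumeration.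

**Lemma 10.** $\mathbb Q$ has a good labelling.

*Proof.* Enumerate $\mathbb Q=\{q_0,q_1,\dots\}$ without repetition, and fix $c:\omega\to\omega$ taking each value infinitely often.

**Step 1: the pieces.** We define families $\mathcal Q_m$ of pairwise disjoint nonempty clopen sets $R$ with labels $\ell(R)\in\omega^m$. Put $\mathcal Q_0=\{\mathbb Q\}$, $\ell(\mathbb Q)=\emptyset$. Given $R\in\mathcal Q_m$, let $p_R$ be its element of least index. Choose clopen sets $R=V_0\supsetneq V_1\supsetneq\cdots$ forming a neighborhood base at $p_R$: intersect $R$ with shrinking intervals around $p_R$ with irrational endpoints, which can be made strictly decreasing since $p_R$ is not isolated. Then $\bigcap V_k=\{p_R\}$, and the nonempty clopen sets $V_k\setminus V_{k+1}$ partition $R\setminus\{p_R\}$. They are the members of $\mathcal Q_{m+1}$ inside $R$, with labels $\ell(R)^\frown c(k)$.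

**Step 2: every $x\in\mathbb Q$ is $p_R$ for exactly one $R$.** This defines the label of every point. At most one: $p_R$ lies in no member of a later level, and members of one level are disjoint. At least one: otherwise $x$ lies in a descending sequence $R_0\supset R_1\supset\cdots$ with $R_m\in\mathcal Q_m$. The points $p_{R_m}$ are distinct, since $p_{R_m}\notin R_{m'}$ for $m'>m$, and all have smaller index than $x$, since $x\in R_m$ and $x\ne p_{R_m}$. Only finitely many points have smaller index than $x$, a contradiction. Put $\ell(x)=\ell(R)$ when $x=p_R$.

**Step 3: the three conditions.** Condition (c) holds at $p_{\mathbb Q}$. For (a) we show that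
$$W_s=\bigcup\{R\in\mathcal Q_{|s|}:\ell(R)=s\}. \tag{5}$$
Let $x=p_{R'}$. If $\ell(R')\supseteq s$, the member $R$ of $\mathcal Q_{|s|}$ including $R'$ has label $\ell(R')$ cut at length $|s|$, that is, $s$. Conversely let $x\in R\in\mathcal Q_{|s|}$, $\ell(R)=s$. The level of $R'$ is at least $|s|$, because $x=p_{R'}$ lies in no member of a level later than that of $R'$. So $R'\subseteq R$ and $\ell(x)=\ell(R')\supseteq s$. For (b), use induction on $|t|-|\ell(x)|$. If $t=\ell(x)$, take $x$ itself. Otherwise $t\supseteq\ell(x)^\frown i$ for some $i$. Let $x=p_R$. A neighborhood of $x$ contains some $V_k$, hence some $V_{k'}\setminus V_{k'+1}$ with $k'\ge k$ and $c(k')=i$. This is an open set, and its point of least index has label $\ell(x)^\frown i$. By induction the open set contains a point with label $t$. $\square$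

## 7. The sheaf of terms

**Theorem 11.** If $X$ has a good labelling, FOS4 is strongly complete for sheaves over $X$. In particular FOS4 is complete, even strongly complete, for sheaves over $\mathbb Q$.

*Proof.* Let $\Sigma$ be consistent, take $\Gamma_s,C_n,\mathrm{Tm}_n$ from Section 5, and let $\ell$ be a good labelling of $X$.

**Step 1: the sheaf.** Individuals over $x$ are terms modulo the equalities of $\Gamma_{\ell(x)}$. Let
$$D=\{(x,d):x\in X,\ d\in\mathrm{Tm}_{|\ell(x)|}/{\sim_{\ell(x)}}\},\qquad\pi(x,d)=x.$$
For $\tau\in\mathrm{Tm}_{|s|}$ and $W\subseteq W_s$ open put $\sigma_{W,\tau}(y)=(y,[\tau]_{\ell(y)})$ for $y\in W$; this makes sense as $\ell(y)\supseteq s$. Every point $(x,[\tau]_{\ell(x)})$ is a value of $\sigma_{W_s,\tau}$ with $s=\ell(x)$, and $W_s$ is open by (a). If $\sigma_{W,\tau}$ and $\sigma_{W',\tau'}$ agree at $y$, then $(\tau=\tau')\in\Gamma_{\ell(y)}$, so by (T4) they agree on $W\cap W'\cap W_{\ell(y)}$, a neighborhood of $y$. So agreement sets are open, and by Lemma 2 we get a topology with $\pi$ étale and all $\sigma_{W,\tau}$ continuous. Fibers are nonempty.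

**Step 2: the structure.** We interpret the symbols and check continuity. A name $a$ denotes $\sigma_{X,a}$; note $X=W_\emptyset$. Put $f((x,[\tau_1]),\dots,(x,[\tau_k]))=(x,[f(\bar\tau)])$, where classes are taken at $\ell(x)$; this is well defined, as $\sim_{\ell(x)}$ is a congruence. On the open set $D^k\cap\prod_i\sigma_{W_s,\tau_i}[W_s]$ with $s=\ell(x)$, which contains the given point, $f$ equals $\sigma_{W_s,f(\bar\tau)}\circ\pi$; so $f$ is continuous. Put $((x,[\tau_1]),\dots,(x,[\tau_k]))\in P^D$ iff $P(\bar\tau)\in\Gamma_{\ell(x)}$, again well defined. By induction on terms, $t(\bar x)$ takes the value $(x,[t(\bar\tau)])$ at $(x,[\bar\tau])$, where $(x,[\bar\tau])$ abbreviates the point of $D^n$ with coordinates $(x,[\tau_i])$.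

**Step 3: truth is membership.** We show by induction on the $\mathcal L$-formula $\varphi$ that
$$(x,[\bar\tau])\in[\![\varphi]\!]\iff\varphi(\bar\tau)\in\Gamma_{\ell(x)}. \tag{6}$$
Atomic formulas and equations are clear from Step 2 and the definition of $\sim_{\ell(x)}$, and Boolean connectives from maximal consistency. For $\forall y\varphi$: if $\forall y\varphi(\bar\tau,y)\in\Gamma_{\ell(x)}$, then $\varphi(\bar\tau,\tau)\in\Gamma_{\ell(x)}$ for all $\tau\in\mathrm{Tm}_{|\ell(x)|}$, and by induction all points $(x,[\bar\tau],[\tau])$ are in $[\![\varphi]\!]$. If not, then $\exists y\neg\varphi(\bar\tau,y)\in\Gamma_{\ell(x)}$, since $\vdash\forall y\neg\neg\varphi\supset\forall y\varphi$; saturation gives $c\in C_{|\ell(x)|}$ with $\neg\varphi(\bar\tau,c)\in\Gamma_{\ell(x)}$, and the individual $(x,[c])$ is a counterexample.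

For $\Box\varphi$ let $s=\ell(x)$. By Lemma 1(iii) the sets $\{(y,[\bar\tau]_{\ell(y)}):y\in W\}$, $W$ open with $x\in W\subseteq W_s$, form a neighborhood base at $(x,[\bar\tau])$ in $D^n$. If $\Box\varphi(\bar\tau)\in\Gamma_s$, then by (T2) $\varphi(\bar\tau)\in\Gamma_{\ell(y)}$ for all $y\in W_s$; by induction the basic neighborhood with $W=W_s$ is inside $[\![\varphi]\!]$, so $(x,[\bar\tau])\in\operatorname{int}[\![\varphi]\!]$. If $\Box\varphi(\bar\tau)\notin\Gamma_s$, (T3) gives $i$ with $\neg\varphi(\bar\tau)\in\Gamma_{s^\frown i}$. By (b) every such $W$ contains a point $y$ with $\ell(y)=s^\frown i$, and by induction $(y,[\bar\tau])\notin[\![\varphi]\!]$. So $(x,[\bar\tau])\notin\operatorname{int}[\![\varphi]\!]$.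

**Step 4: satisfy $\Sigma$.** By (c) there is $x$ with $\ell(x)=\emptyset$. By (6), the assignment $v_i\mapsto(x,[c_i])$ makes every formula of $\Sigma$ true at $x$, because $\Sigma(\bar c)\subseteq\Gamma_\emptyset$. For $\mathbb Q$ use Lemma 10. $\square$

With Theorem 5 this answers the three questions: yes, no, no. The remaining sections sharpen both sides. One observation marks how far Theorem 11 can reach. If $X$ has a good labelling, the sets $U_m=\{x:|\ell(x)|\ge m\}=\bigcup_{|s|=m}W_s$ are open by (a) and dense by (b), and $\bigcap_mU_m=\emptyset$ because each label is a finite sequence. So $X=\bigcup_m(X\setminus U_m)$ is meager in itself. In particular no nonempty Baire space has a good labelling.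

## 8. One binary predicate, three unary predicates, and linear frames

The formula $\neg A$ uses one binary and one unary predicate. Since Theorem 5 covers all $\lambda,\nu$, we may code $L$ and $N$ in smaller languages. QS4.3 is QS4 with the additional axioms $\Box(\Box\varphi\supset\psi)\vee\Box(\Box\psi\supset\varphi)$, and the Barcan formula is $\forall y\Box\varphi\supset\Box\forall y\varphi$.

**Proposition 12.** Let $X$ be as in Theorem 5. (i) Incompleteness over $X$ is witnessed in a language with a single binary predicate, and also in the two-variable monadic fragment with three unary predicates. (ii) $\neg A$ is not even a theorem of QS4.3 with the Barcan formula.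

*Proof.* By Theorem 5 every $\neg A[\lambda,\nu]$ is valid over $X$. So for (i) it suffices to satisfy suitable $A[\lambda,\nu]$ in $\mathbb Q\times\omega$; we make $\lambda,\nu$ denote the sets $L,N$ of (4).

**Step 1: one binary predicate $R$.** Let $\lambda=\Diamond\Box R(y,z)$, $\nu=\neg R(y,y)$ and
$$R=\{(q,m,n):m\le n,\ q\notin\{q_0,\dots,q_m\}\}.$$
If $m\le n$, the slice of $R$ at $(m,n)$ is cofinite in $\mathbb Q$, hence open and dense, so $\lambda(m,n)$ holds everywhere. If $m>n$, the slice is empty and $\lambda(m,n)$ holds nowhere. And $\nu(m)$ holds exactly on $\{q_0,\dots,q_m\}$. So $\lambda$ and $\nu$ denote $L$ and $N$.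

**Step 2: unary predicates $P,S,N$.** Partition $\mathbb Q$ into dense sets $E_{m,n}$, one for each pair $m\le n$. (Enumerate all triples consisting of a rational interval and a pair $m\le n$; for each triple in turn put a rational of the interval not used before into $E_{m,n}$; put all unused rationals into $E_{0,0}$.) At $q\in E_{m,n}$ let $P$ hold exactly of $m$ and $S$ exactly of $n$. If $m\le n$, then $P(m)\wedge S(n)$ holds exactly on the dense set $E_{m,n}$; if $m>n$ it holds nowhere. So $\lambda=\Diamond(P(y)\wedge S(z))$ denotes $L$. With $\nu=N(y)$ and $N$ from (4), $A[\lambda,\nu]$ holds everywhere, and it uses only the variables $y,z$.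

**Step 3: a linear frame.** For (ii) take the Kripke frame $(\omega,\le)$ with constant domain $\omega$; equivalently, the space $\omega$ whose open sets are the sets closed upward, where $w$ is in the interior of $E$ iff all $v\ge w$ are in $E$. Constant-domain models over it are sheaf models, so QS4 is sound. The Barcan formula is valid there, because $\forall y\Box\varphi$ and $\Box\forall y\varphi$ both say at $w$ that $\varphi$ holds of all individuals at all $v\ge w$. The QS4.3 axiom is valid: if both disjuncts fail at $w$, there are $v,u\ge w$ with $\Box\varphi,\neg\psi$ true at $v$ and $\Box\psi,\neg\varphi$ true at $u$; if $v\le u$, then $\varphi$ holds at $u$, and if $u\le v$, then $\psi$ holds at $v$, in both cases a contradiction. The rules preserve validity. Now let $L(m,n)$ hold at all worlds iff $m\le n$, and let $N(n)$ hold at $w$ iff $w\le n$. (A1) and (A2) are clear. If $m\le n$ and $w\le m$, then $w\le n$: (A3). If $w>n$, then $v>n$ for all $v\ge w$: (A4). From any $w$ one reaches a world above $n$, after which $N(n)$ is false forever: (A5). At $w$ the individual $w$ has $N$: (A6). So $A$ is true, and $\neg A$ is not a theorem. $\square$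

## 9. Metrizable spaces that are not Baire

A good labelling forces a space to be meager in itself. For metrizable spaces we prove the converse. Compared with $\mathbb Q$, the single center $p_R$ of a piece is replaced by a closed set $F$, all of whose points get the same label; it may be large, so that countably many stages exhaust the space. The clopen annuli are replaced by open sets accumulating at every point of $F$.

**Lemma 13.** Let $W$ be a nonempty metrizable space without isolated points and $K\ne\emptyset$ closed and nowhere dense in $W$. There are families $\mathcal V_i$ $(i\in\omega)$ of nonempty open sets, with all members of $\bigcup_i\mathcal V_i$ pairwise disjoint and the families pairwise disjoint, such that $F=W\setminus\bigcup\bigcup_i\mathcal V_i\supseteq K$, and for all $x\in F$ and $i\in\omega$ every neighborhood of $x$ includes a member of $\mathcal V_i$.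

*Proof.* Fix a metric $d$; $B(x,r)$ is the open ball. Recall that $H$ is regular open if $H=\operatorname{int}\overline H$. We construct regular open sets $H_0=\emptyset\subseteq H_1\subseteq\cdots$ with $\overline{H_n}\cap K=\emptyset$, where $H_n$ is the union of all sets chosen before stage $n$.

**Step 1: there is room near every point outside $H_n$.** Put $O_n=W\setminus(\overline{H_n}\cup K)$, an open set. We claim that every point of $W\setminus H_n$ is in the closure of $O_n$. Let $G$ be a neighborhood of $x\in W\setminus H_n$. If $G\subseteq\overline{H_n}$, then $x\in\operatorname{int}\overline{H_n}=H_n$, which is false. So $G\setminus\overline{H_n}$ is a nonempty open set, and since $K$ is closed and nowhere dense, it contains points outside $K$. These are in $G\cap O_n$.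

**Step 2: stage $n$.** Let $\varepsilon=1/(n+1)$ and let $Z$ be a maximal subset of $O_n$ with pairwise distances at least $\varepsilon$. For $z\in Z$ choose distinct points $z^0,\dots,z^n\in O_n\cap B(z,\varepsilon/4)$; this open set is infinite, as $W$ has no isolated points. Choose regular open sets $V(z^j)\ni z^j$ with pairwise disjoint closures contained in $O_n\cap B(z,\varepsilon/4)$: take $V(z^j)=\operatorname{int}\overline{B}$ for a sufficiently small ball $B$ around $z^j$, which is regular open with closure $\overline B$. Put $V(z^j)$ into $\mathcal V_j$, for all $z\in Z$, $j\le n$, and let $H_{n+1}=H_n\cup\bigcup_{z,j}V(z^j)$.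

**Step 3: $H_{n+1}$ is again regular open with closure missing $K$.** This keeps the recursion going. For distinct $z,z'\in Z$ the balls $B(z,\varepsilon/4)$ and $B(z',\varepsilon/4)$ are disjoint, so all the sets $\overline{V(z^j)}$ are pairwise disjoint; they lie in $O_n$, so they are also disjoint from $\overline{H_n}\cup K$. A ball of radius $\varepsilon/5$ meets $B(z,\varepsilon/4)$ for at most one $z\in Z$, since otherwise two points of $Z$ would have distance less than $2(\varepsilon/5+\varepsilon/4)<\varepsilon$. So the family of the sets $\overline{V(z^j)}$ is locally finite, and $\overline{H_{n+1}}$ is the union of the pairwise disjoint closed sets $\overline{H_n}$ and $\overline{V(z^j)}$. It misses $K$. Let $p\in\operatorname{int}\overline{H_{n+1}}$ and let $E$ be the set of this family containing $p$. The union of the other sets is closed by local finiteness, so some neighborhood of $p$ inside $\overline{H_{n+1}}$ misses it and is therefore inside $E$. Thus $p\in\operatorname{int}E$. Hence $\operatorname{int}\overline{H_{n+1}}$ is the union of the interiors of the sets $\overline{H_n}$, $\overline{V(z^j)}$, which are $H_n$ and $V(z^j)$. So it equals $H_{n+1}$.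

**Step 4: the conclusion.** Sets chosen at one stage are disjoint, and those chosen at stage $n$ lie in $O_n$ and so miss $H_n$ and $K$. So all chosen sets are pairwise disjoint, and $F=W\setminus\bigcup_nH_n\supseteq K$. Let $x\in F$, $i\le n$ and $\varepsilon=1/(n+1)$. Since $x\in W\setminus H_n$, Step 1 gives $o\in O_n$ with $d(x,o)<\varepsilon$. By maximality of $Z$ there is $z\in Z$ with $d(o,z)<\varepsilon$. So the member $V(z^i)$ of $\mathcal V_i$ is included in $B(z,\varepsilon/4)\subseteq B(x,3\varepsilon)$. As $n$ can be taken arbitrarily large, every neighborhood of $x$ includes a member of $\mathcal V_i$. $\square$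

**Lemma 14.** Every nonempty metrizable $X$ that is meager in itself has a good labelling.

*Proof.* $X$ has no isolated points, since an isolated point lies in no nowhere dense set. Write $X=\bigcup_mK_m$ with $K_m$ closed and nowhere dense.

**Step 1: the pieces.** We define families $\mathcal Q_m$ of pairwise disjoint nonempty open sets with labels in $\omega^m$. Let $\mathcal Q_0=\{X\}$ with label $\emptyset$. For $Q\in\mathcal Q_m$ apply Lemma 13 to $W=Q$ and $K=(K_m\cap Q)\cup\{\text{a point of }Q\}$. The hypotheses hold: $Q$ is open, so it has no isolated points, $K_m\cap Q$ is closed in $Q$ without interior, a point of $Q$ is closed without interior, and the union of two closed nowhere dense sets is closed and nowhere dense. Call the resulting closed set $F_Q$; it is nonempty, as it includes $K$. Put the members of $\mathcal V_i$ into $\mathcal Q_{m+1}$ with label $\ell(Q)^\frown i$. So the members of $\mathcal Q_{m+1}$ inside $Q$ partition $Q\setminus F_Q$.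

**Step 2: every $x$ lies in $F_Q$ for exactly one $Q$.** This defines the label. If $x\in F_Q$, $Q\in\mathcal Q_m$, then $x$ is in no other member of $\mathcal Q_m$ and in no member of a later level; so there is at most one such $Q$. A point of $K_m$ lies in no member of $\mathcal Q_{m+1}$, because $K_m\cap Q\subseteq F_Q$ for every $Q\in\mathcal Q_m$. As $x$ lies in some $K_m$, the descending sequence of pieces containing $x$ ends, and the last piece $Q$ has $x\in F_Q$. Put $\ell(x)=\ell(Q)$.

**Step 3: the three conditions.** As for (5), $W_s=\bigcup\{Q\in\mathcal Q_{|s|}:\ell(Q)=s\}$: if $x\in F_{Q'}$ and $\ell(Q')\supseteq s$, the member of $\mathcal Q_{|s|}$ including $Q'$ has label $s$; and if $x\in Q\in\mathcal Q_{|s|}$ with $\ell(Q)=s$ and $x\in F_{Q'}$, then $Q'$ has level at least $|s|$, so $Q'\subseteq Q$ and $\ell(x)\supseteq s$. So (a) holds. (c) holds since $F_X\neq\emptyset$. For (b), use induction on $|t|-|\ell(x)|$. The case $t=\ell(x)$ is trivial. If $t\supseteq\ell(x)^\frown i$ and $x\in F_Q$, a neighborhood of $x$ includes by Lemma 13 a piece $Q'$ with label $\ell(Q)^\frown i$. The points of $F_{Q'}\ne\emptyset$ have label $\ell(Q)^\frown i$, and the open set $Q'$ is a neighborhood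 of them. By induction $Q'$ contains a point with label $t$. $\square$

A space that is not Baire need only have a nonempty open subset that is meager. So we must extend models from an open subset to the whole space.

**Lemma 15.** Let $U\subseteq X$ be open and nonempty. A sheaf model over $U$ in which $D$ has a continuous global section $\gamma:U\to D$ extends to a sheaf model over $X$ with the same $[\![\varphi]\!]$ over $U$, for all $\varphi$.

*Proof.* **Step 1: the new sheaf.** Off $U$ we use formal terms as individuals. Let $\mathrm{Trm}$ be the set of closed terms of $\mathcal L\cup\{c_0\}$, with $c_0$ a new name interpreted by $\gamma$. Each $\tau\in\mathrm{Trm}$ denotes a continuous section $\tau^D:U\to D$. Let $D'=D\sqcup((X\setminus U)\times\mathrm{Trm})$ with the obvious projection $\pi$, and let $\sigma_\tau:X\to D'$ be $\tau^D$ on $U$ and $x\mapsto(x,\tau)$ off $U$. Consider the family $\mathcal S$ consisting of all $\sigma_\tau$ and all continuous sections of $D$ over open subsets of $U$. Every point of $D'$ is a value of a member of $\mathcal S$. Agreement sets are open: two distinct $\sigma_\tau,\sigma_{\tau'}$ agree only over $U$, where they are continuous sections of $D$, so the agreement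 set is open by Lemma 1(iv); the same applies if one or both are sections of $D$. By Lemma 2 we obtain a topology with $D'\to X$ étale and the $\sigma_\tau$ continuous. The basic sets are the open sheets of $D$, together with the sets $\sigma_\tau[W]$; and $\sigma_\tau[W]\cap D=\tau^D[W\cap U]$ is open in $D$. So $D$ is an open subset of $D'$ with its own topology as subspace topology. Fibers are nonempty, since $c_0\in\mathrm{Trm}$.

**Step 2: the structure.** Names $a$ denote $\sigma_a$. Over $U$ predicates and functions are as before; off $U$ put $f((x,\tau_1),\dots,(x,\tau_k))=(x,f(\bar\tau))$, and let predicates be empty. Over $U$ the map $f$ is continuous, as $D^k$ is open in $D'^k$. At a point $((x,\tau_1),\dots,(x,\tau_k))$ off $U$, on the neighborhood $D'^k\cap\prod_i\sigma_{\tau_i}[X]$ we have $f=\sigma_{f(\bar\tau)}\circ\pi$, so $f$ is continuous there.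

**Step 3: interpretations over $U$ are unchanged.** We show $[\![\varphi]\!]'\cap D^n=[\![\varphi]\!]$ by induction, where $D^n$ is the part of $D'^n$ over $U$ (and $D^0=U$). Terms, atomic formulas, Boolean connectives and quantifiers are computed fiber by fiber, and the fibers over $U$ are the old ones. For $\Box$ use that $D^n$ is open in $D'^n$, so that $\operatorname{int}_{D'^n}(E)\cap D^n=\operatorname{int}_{D^n}(E\cap D^n)$. $\square$

**Theorem 16.** If a metrizable space $X$ is not a Baire space, then FOS4 is strongly complete for sheaves over $X$.

*Proof.* Some nonempty open $U\subseteq X$ is meager in $X$. A subset of $U$ that is nowhere dense in $X$ is nowhere dense in $U$, since a nonempty open subset of $U$ inside its closure in $U$ would be a nonempty open subset of $X$ inside its closure in $X$. So $U$ is meager in itself. By Lemma 14 and Theorem 11 every consistent $\Sigma$ is true at a point of a sheaf model over $U$. In that model $\sigma_{U,c}$, for any $c\in C_0$, is a continuous global section. By Lemma 15 the model extends to $X$ without changing the interpretations over $U$. $\square$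

## 10. The locally connected classification

**Lemma 17.** If FOS4 is complete for sheaves over $X$, then so is QS4.

*Proof.* Let $\varphi$ be a QS4-formula valid in all sheaf models over $X$, and work in a language of FOS4 containing its predicate symbols. Then $\varphi$ is valid in all FOS4-models over $X$, so it is an FOS4-theorem. By Proposition 3 it is valid in all constant-domain models over $\mathbb Q$ with countably infinite domain (interpret names and function symbols by a constant value). By the quoted completeness result it is a theorem of QS4. $\square$

**Theorem 18.** For a nonempty locally connected separable metrizable $X$ the following are equivalent: (i) FOS4 is complete for sheaves over $X$; (ii) QS4 is complete for sheaves over $X$; (iii) $X$ is not a Baire space.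

*Proof.* (iii)$\Rightarrow$(i) is Theorem 16, and (i)$\Rightarrow$(ii) is Lemma 17. For (ii)$\Rightarrow$(iii), a separable metrizable space is second-countable; so if $X$ is a Baire space, Theorem 5 applies to it, and QS4 is not complete. $\square$

So both logics are incomplete over $\mathbb R^n$. The space of finitely supported sequences in $\ell_2$ is separable metrizable, and locally connected since its balls are convex. It is the union of the subspaces of sequences supported in $\{0,\dots,m\}$; these are closed, and have empty interior since adding a small multiple of a later unit vector leaves them. So it is meager in itself, and both logics are complete over it. Hence the word "Baire" cannot be dropped from Theorem 5.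

## 11. Infinite branches over spaces without isolated points

Now let $X$ be Cantor space or the irrationals. These are Baire spaces, so by the remark at the end of Section 7 they have no good labelling, and Theorem 11 does not apply. We can still cut $X$ into labelled pieces around centers, as in Lemma 10, but now some points are never chosen as centers. Such a point $x$ lies in a descending sequence of pieces and determines an infinite branch $b\in\omega^\omega$ of the tree. What theory should hold at $x$?

Taking a limit of the $\Gamma_{b|n}$, where $b|n$ is the initial segment of length $n$, meets two obstacles. First, the theories along $b$ need not converge. If the sentence $\Box(\Diamond p\wedge\Diamond\neg p)$ is in $\Gamma_\emptyset$, for a sentence $p$, then by (T2) $\Diamond p,\Diamond\neg p\in\Gamma_s$ for all $s$, so every node has a child containing $p$ and a child containing $\neg p$, and some branches alternate forever. In Cantor space such branches do occur at points, by compactness: nested nonempty clopen pieces labelled $b|m$ have a common point, and it is not a center. Second, an existential sentence true at all $b|n$ may need a different witness at each $n$. The remedy is to let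 individuals over $x$ be sequences of terms, one for each $n$, and to pass to an infinite set of indices $n$ along which everything relevant is decided. To keep the topology étale, the section through such an individual must take, on the annulus between two consecutive selected pieces around $x$, the value given by the corresponding term.

**Definition (strongly zero-dimensional).** $X$ is strongly zero-dimensional if every open cover is refined by a partition into clopen sets.

Such a metrizable space has a clopen base: for a neighborhood $G$ of $x$, refine the cover $\{G,X\setminus\{x\}\}$, and the part containing $x$ is inside $G$. For separable metrizable spaces a clopen base suffices: an open cover has a countable refinement $G_0,G_1,\dots$ by clopen sets covering $X$, and the sets $G_k\setminus(G_0\cup\dots\cup G_{k-1})$ form a partition. So Cantor space and the irrationals are strongly zero-dimensional. A clopen subset $Y$ of a strongly zero-dimensional $X$ is strongly zero-dimensional: add $X\setminus Y$ to a cover of $Y$ by open sets, refine, and keep the parts intersected with $Y$.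

**Theorem 19.** If $X\neq\emptyset$ is strongly zero-dimensional, metrizable and without isolated points (for example Cantor space or the irrationals), then FOS4 is strongly complete for sheaves over $X$.

*Proof.* Let $\Sigma$ be consistent, with $\Gamma_s$, $C_n$, $\mathrm{Tm}_n$ as in Section 5. Fix a metric on $X$ and $c:\omega\to\omega$ taking each value infinitely often.

**Step 1: labelled pieces.** As in Lemma 10 we cut $X$ up, with arbitrary centers and with small pieces. We build families $\mathcal Q_m$ of pairwise disjoint nonempty clopen sets $Q$ with labels $\ell(Q)\in\omega^m$ and centers $p_Q\in Q$, starting with $\mathcal Q_0=\{X\}$. For $Q\in\mathcal Q_m$ choose clopen $Q=V_0\supsetneq V_1\supsetneq\cdots$ forming a neighborhood base at $p_Q$; this is possible, as $p_Q$ is not isolated and there is a clopen base. Partition each nonempty clopen set $V_k\setminus V_{k+1}$ into nonempty clopen sets of diameter less than $1/(m+1)$, by refining a cover with small balls. Put all of them into $\mathcal Q_{m+1}$ with label $\ell(Q)^\frown c(k)$. Then the members of $\mathcal Q_{m+1}$ inside $Q$ partition $Q\setminus\{p_Q\}$, and, since a neighborhood of $p_Q$ contains some $V_k$ and thus $V_{k'}\setminus V_{k'+1}$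 for some $k'\ge k$ with $c(k')=i$:
$$\text{every neighborhood of }p_Q\text{ includes, for each }i,\text{ a piece labelled }\ell(Q)^\frown i. \tag{7}$$

Let $X_{\rm f}$ be the set of centers and $X_\infty=X\setminus X_{\rm f}$. A point $x\in X_{\rm f}$ is the center of exactly one piece, called $Q_x$; put $\ell(x)=\ell(Q_x)$. It lies in pieces of levels $0,\dots,|\ell(x)|$ only. A point $x\in X_\infty$ lies in exactly one member $Q_m(x)$ of each $\mathcal Q_m$. As the diameters tend to $0$, the sets $Q_m(x)$ form a neighborhood base at $x$. Let $b(x)=\bigcup_m\ell(Q_m(x))\in\omega^\omega$. If $y\in Q\in\mathcal Q_m$, then $\ell(y)\supseteq\ell(Q)$ when $y\in X_{\rm f}$, and $b(y)|n\supseteq\ell(Q)$ for all $n\ge m$ when $y\in X_\infty$.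

**Step 2: limit theories along a branch.** We choose the individuals and the deciding index set for a branch $b\in\omega^\omega$. A *thread* is a sequence $e=(e_n)_{n\ge k}$ with $e_n\in\mathrm{Tm}_n$, for some $k$. For a tuple $\bar e$ of threads, $\bar e_n$ is defined for $n$ in the common domain (all $n$, if the tuple is empty). Let $S_b$ be a countable set of threads such that

* $S_b$ contains all constant threads $(\tau)_{n\ge k}$ with $\tau\in\mathrm{Tm}_k$;
* $S_b$ is closed under the function symbols, applied termwise on common domains;
* for each $\mathcal L$-formula $\varphi(\bar y,z)$ and $\bar e$ from $S_b$ there is $e\in S_b$, defined on the common domain of $\bar e$, such that for all $n$ in it: if $\exists z\varphi(\bar e_n,z)\in\Gamma_{b|n}$, then $\varphi(\bar e_n,e_n)\in\Gamma_{b|n}$.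

It exists: threads as in the third item exist because $\Gamma_{b|n}$ is saturated in $\mathcal L(C_n)$ (choose a witness in $C_n$ if there is one to choose, and any term otherwise), and starting from the countably many constant threads we close off under countably many operations.

Enumerate the countably many pairs $(\varphi,\bar e)$ of an $\mathcal L$-formula and a tuple from $S_b$ of matching length. Choose infinite sets $\omega\supseteq I_0\supseteq I_1\supseteq\cdots$ such that, for the $j$-th pair, $\varphi(\bar e_n)\in\Gamma_{b|n}$ for all $n\in I_j$, or $\neg\varphi(\bar e_n)\in\Gamma_{b|n}$ for all $n\in I_j$. Pick $m_0<m_1<\cdots$ with $m_j\in I_j$, and let $M_b=\{m_0<m_1<\cdots\}$. Then for every pair, either $\varphi(\bar e_n)\in\Gamma_{b|n}$ for almost all $n\in M_b$, or $\neg\varphi(\bar e_n)\in\Gamma_{b|n}$ for almost all $n\in M_b$ ("almost all" meaning all but finitely many).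

**Step 3: forcing at a point.** We define what will turn out to be truth. A *representative* at $x$ is a term $\tau\in\mathrm{Tm}_{|\ell(x)|}$ if $x\in X_{\rm f}$, and a thread $e\in S_{b(x)}$ if $x\in X_\infty$. For an $\mathcal L$-formula $\varphi$ and representatives $\bar r$ at $x$ write $x\Vdash\varphi(\bar r)$ if

* $\bar r=\bar\tau$ and $\varphi(\bar\tau)\in\Gamma_{\ell(x)}$, in case $x\in X_{\rm f}$;
* $\bar r=\bar e$ and $\varphi(\bar e_n)\in\Gamma_{b(x)|n}$ for almost all $n\in M_{b(x)}$, in case $x\in X_\infty$.

This commutes with Boolean connectives; for negation at $x\in X_\infty$ this is the choice of $M_{b(x)}$. Moreover $x\Vdash\exists z\varphi(\bar r,z)$ iff $x\Vdash\varphi(\bar r,r)$ for some representative $r$ at $x$. For $x\in X_{\rm f}$ this is saturation. For $x\in X_\infty$, the direction from left to right uses the thread from the third item above, and the other direction holds because $\varphi(\bar e_n,e_n)\in\Gamma_{b(x)|n}$ implies $\exists z\varphi(\bar e_n,z)\in\Gamma_{b(x)|n}$.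

By the identity axioms, applied in $\Gamma_{\ell(x)}$ or in each $\Gamma_{b(x)|n}$, the relation $x\Vdash r=r'$ is an equivalence relation on the representatives at $x$, and replacing representatives by equivalent ones changes neither $x\Vdash\varphi(\bar r)$ nor the class of $f(\bar r)$. Let $[r]_x$ be the class of $r$ (considered as a point over $x$), $D_x$ the set of classes at $x$, and $D$ the disjoint union of all $D_x$. For $y\in Q\in\mathcal Q_m$ and $\tau\in\mathrm{Tm}_m$, let $[\tau]_y$ be the class of $\tau$ if $y\in X_{\rm f}$ (then $|\ell(y)|\ge m$), and the class of the constant thread $(\tau)_{n\ge m}$ if $y\in X_\infty$. In the second case another starting point of the constant thread gives the same class. We write $y\Vdash\varphi(\bar\tau)$ accordingly.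

From Step 1 we get at once: if $y\in Q\in\mathcal Q_m$, $\ell(Q)=s$ and $\bar\tau$ is from $\mathrm{Tm}_m$, then
$$\varphi(\bar\tau)\in\Gamma_t\text{ for all }t\supseteq s\quad\Longrightarrow\quad y\Vdash\varphi(\bar\tau). \tag{8}$$
By (T2) and (T4) the hypothesis of (8) holds when $\Box\varphi(\bar\tau)\in\Gamma_s$, and when $\varphi(\bar\tau)$ is an equation in $\Gamma_s$.

**Step 4: the sections.** We prescribe sections through all points of $D$ in order to apply Lemma 2.

* ($\alpha$) For $Q\in\mathcal Q_m$ and $\tau\in\mathrm{Tm}_m$ let $\sigma_{Q,\tau}(y)=[\tau]_y$ for $y\in Q$.
* ($\beta$) For $x\in X_\infty$, $M_{b(x)}=\{m_0<m_1<\cdots\}$, $e\in S_{b(x)}$ and $K$ with $e_{m_K}$ defined, let $\sigma_{x,e,K}$ be the section over $Q_{m_K}(x)$ with value $[e]_x$ at $x$ and value $[e_{m_j}]_y$ for $y$ in the clopen annulus $A_j=Q_{m_j}(x)\setminus Q_{m_{j+1}}(x)$, $j\ge K$.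

The annuli $A_j$, $j\ge K$, partition $Q_{m_K}(x)\setminus\{x\}$, since the $Q_m(x)$ form a base at $x$. On $A_j$ the section $\sigma_{x,e,K}$ coincides with $\sigma_{Q_{m_j}(x),e_{m_j}}$. Every point of $D$ is a value: for $x\in X_{\rm f}$, $[\tau]_x=\sigma_{Q_x,\tau}(x)$; for $x\in X_\infty$, $[e]_x=\sigma_{x,e,K}(x)$.

**Step 5: agreement sets are open.** This is the hypothesis of Lemma 2. Let two sections agree at $y$. A section of type ($\beta$) centered at $x\ne y$ coincides on some $A_j\ni y$ with one of type ($\alpha$). So near $y$ each of the two is of type ($\alpha$), or of type ($\beta$) centered at $y$, and there are three cases.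

In the first case both are of type ($\alpha$), say $\sigma_{Q_1,\tau}$ and $\sigma_{Q_2,\tau'}$, with $[\tau]_y=[\tau']_y$. If $y\in X_{\rm f}$, then $(\tau=\tau')\in\Gamma_{\ell(y)}$, and $Q_y\subseteq Q_1\cap Q_2$ is a piece with label $\ell(y)$. By (8) they agree on $Q_y$. If $y\in X_\infty$, then $(\tau=\tau')\in\Gamma_{b(y)|n}$ for some $n\in M_{b(y)}$ at least as large as the levels of $Q_1,Q_2$. Then $Q_n(y)\subseteq Q_1\cap Q_2$ has label $b(y)|n$, and by (8) they agree on $Q_n(y)$.

In the second case one is $\sigma_{Q,\tau}$ and the other is $\sigma_{x,e,K}$ with $x=y$, and $[\tau]_x=[e]_x$. There is $n_0$, at least the level of $Q$ and at least $m_K$, with $(e_n=\tau)\in\Gamma_{b(x)|n}$ for all $n\in M_{b(x)}$, $n\ge n_0$. For $m_j\ge n_0$ the piece $Q_{m_j}(x)\subseteq Q$ has label $b(x)|m_j$, so (8) gives $[e_{m_j}]_z=[\tau]_z$ for all $z\in A_j$. Hence the sections agree on $Q_{m_J}(x)$ as soon as $m_J\ge n_0$.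

In the third case they are $\sigma_{x,e,K}$ and $\sigma_{x,e',K'}$ with $x=y$. Their annuli are the same, because $M_{b(x)}$ is, and $(e_n=e'_n)\in\Gamma_{b(x)|n}$ for almost all $n\in M_{b(x)}$. The argument of the second case, with $e'_{m_j}$ in place of $\tau$, shows that they agree on $Q_{m_J}(x)$ for large $J$.

So Lemma 2 gives a topology on $D$ with $\pi$ étale, nonempty fibers, and continuous sections ($\alpha$) and ($\beta$).

**Step 6: the structure.** Let a name $a$ denote $\sigma_{X,a}$, let $f([\bar r]_x)=[f(\bar r)]_x$ (termwise for threads), and $[\bar r]_x\in P^D$ iff $x\Vdash P(\bar r)$, where $[\bar r]_x$ is the tuple of the $[r_i]_x$. These are well defined by Step 3. To see that $f$ is continuous at $[\bar r]_x$, use the neighborhoods of Lemma 1(iii). If $x\in X_{\rm f}$ and $\bar r=\bar\tau$, then $f(\sigma_{Q_x,\tau_1}(y),\dots,\sigma_{Q_x,\tau_k}(y))=[f(\bar\tau)]_y=\sigma_{Q_x,f(\bar\tau)}(y)$. If $x\in X_\infty$ and $\bar r=\bar e$, then for $K$ with all $(e_i)_{m_K}$ defined, $f(\sigma_{x,e_1,K}(y),\dots,\sigma_{x,e_k,K}(y))=\sigma_{x,f(\bar e),K}(y)$: at $x$ both sides are $[f(\bar e)]_x$, and on $A_j$ both are $[f(\bar e_{m_j})]_y$. So near $[\bar r]_x$ the map $f$ is a continuous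 section composed with $\pi$. By induction on terms, $t(\bar x)$ has the value $[t(\bar r)]_x$ at $[\bar r]_x$.

**Step 7: truth is forcing.** We show by induction on $\varphi$ that
$$[\bar r]_x\in[\![\varphi]\!]\iff x\Vdash\varphi(\bar r). \tag{9}$$
Atomic formulas and equations hold by Step 6 and the definition of $D_x$, Boolean connectives and quantifiers by Step 3. There remains $\Box\varphi$.

Let $x\in X_{\rm f}$, $s=\ell(x)$, $\bar r=\bar\tau$. The sets $\{[\bar\tau]_y:y\in O\}$, $O$ open, $x\in O\subseteq Q_x$, form a neighborhood base at $[\bar\tau]_x$. If $\Box\varphi(\bar\tau)\in\Gamma_s$, then $y\Vdash\varphi(\bar\tau)$ for all $y\in Q_x$ by (8), so by induction $[\bar\tau]_x\in\operatorname{int}[\![\varphi]\!]$. If $\Box\varphi(\bar\tau)\notin\Gamma_s$, take $i$ from (T3) with $\neg\varphi(\bar\tau)\in\Gamma_{s^\frown i}$. By (7) every such $O$ includes a piece labelled $s^\frown i$; its center $p$ has $\ell(p)=s^\frown i$, so $p\not\Vdash\varphi(\bar\tau)$, and by induction $[\bar\tau]_p\notin[\![\varphi]\!]$. So $[\bar\tau]_x\notin\operatorname{int}[\![\varphi]\!]$.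

Let $x\in X_\infty$, $b=b(x)$, $M_b=\{m_0<m_1<\cdots\}$, $\bar r=\bar e$, and let $K$ be such that $\bar e_{m_K}$ is defined. Write $\sigma_{x,\bar e,K}(y)$ for the tuple of the $\sigma_{x,e_i,K}(y)$. The sets $\{\sigma_{x,\bar e,K}(y):y\in O\}$, $O$ open, $x\in O\subseteq Q_{m_K}(x)$, form a neighborhood base at $[\bar e]_x$.

Suppose $x\Vdash\Box\varphi(\bar e)$. There is $J\ge K$ with $\Box\varphi(\bar e_{m_j})\in\Gamma_{b|m_j}$ for all $j\ge J$. By (8), $y\Vdash\varphi(\bar e_{m_j})$ for all $y\in A_j\subseteq Q_{m_j}(x)$ and $j\ge J$. Also $x\Vdash\varphi(\bar e)$, by the axiom $\Box\varphi\supset\varphi$. By induction $\sigma_{x,\bar e,K}(y)\in[\![\varphi]\!]$ for all $y\in Q_{m_J}(x)$, so $[\bar e]_x\in\operatorname{int}[\![\varphi]\!]$.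

Suppose $x\not\Vdash\Box\varphi(\bar e)$. Then $x\Vdash\neg\Box\varphi(\bar e)$, so for all large $J$ we have $\Box\varphi(\bar e_{m_J})\notin\Gamma_{b|m_J}$, and (T3) gives $i$ with $\neg\varphi(\bar e_{m_J})\in\Gamma_{(b|m_J)^\frown i}$. Fix such a $J\ge K$. The center $p$ of $Q_{m_J}(x)$ has label $b|m_J$ and does not lie in $Q_{m_J+1}(x)$, which includes $Q_{m_{J+1}}(x)$. So $p\in A_J$, and the clopen set $A_J$ is a neighborhood of $p$. By (7), $A_J$ includes a piece labelled $(b|m_J)^\frown i$; let $p'$ be its center. Then $p'\not\Vdash\varphi(\bar e_{m_J})$, so by induction $\sigma_{x,\bar e,K}(p')=[\bar e_{m_J}]_{p'}\notin[\![\varphi]\!]$. As $p'\in Q_{m_J}(x)$ and $J$ can be arbitrarily large, every neighborhood of $x$ contains such a $p'$, and $[\bar e]_x\notin\operatorname{int}[\![\varphi]\!]$. This proves (9).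

**Step 8: satisfy $\Sigma$.** The point $x=p_X$ is in $X_{\rm f}$ with label $\emptyset$. As $\Sigma(\bar c)\subseteq\Gamma_\emptyset$, (9) shows that the assignment $v_i\mapsto[c_i]_x$ makes $\Sigma$ true at $x$. $\square$

## 12. Dense isolated points and the zero-dimensional classification

The one-point space of Section 3 validates $P(y)\supset\Box P(y)$. If isolated points are merely dense, a weaker formula survives, and in the zero-dimensional metrizable case this is the only obstruction.

**Theorem 20.** For a nonempty strongly zero-dimensional metrizable $X$ the following are equivalent: (i) FOS4 is complete for sheaves over $X$; (ii) QS4 is complete for sheaves over $X$; (iii) the isolated points of $X$ are not dense.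

*Proof.* (iii)$\Rightarrow$(i): The complement of the closure of the set of isolated points is open and nonempty, so it includes a nonempty clopen set $U$. A point isolated in the open set $U$ would be isolated in $X$; so $U$ has no isolated points. It is strongly zero-dimensional, being clopen in $X$. By Theorem 19 every consistent $\Sigma$ is true at a point of a sheaf model over $U$, and that model has the continuous global sections $\sigma_{U,c}$, $c\in C_0$. By Lemma 15 it extends to $X$. So FOS4 is even strongly complete over $X$.

(i)$\Rightarrow$(ii) is Lemma 17.

(ii)$\Rightarrow$(iii): Suppose the isolated points are dense in $X$, and let $D$ be a sheaf model over $X$. Points of $D$ over isolated points are isolated in $D$, since a sheet over $\{x\}$ is a single point. They are dense in $D$: if $G\subseteq D$ is open and nonempty, $\pi[G]$ is open by Lemma 1(iv), so it contains an isolated point of $X$, and $G$ contains a point over it. We claim that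
$$\Box\Diamond P(y)\supset\Diamond\Box P(y)$$
is valid over $X$. Let $d\in[\![\Box\Diamond P(y)]\!]=\operatorname{int}\overline P$ and let $G$ be a neighborhood of $d$. The nonempty open set $G\cap\operatorname{int}\overline P$ contains an isolated point $e$ of $D$. As $e\in\overline P$ and $\{e\}$ is open, $e\in P$, and indeed $e\in\operatorname{int}P$. So every neighborhood of $d$ meets $\operatorname{int}P$, that is, $d\in[\![\Diamond\Box P(y)]\!]$. But the formula is not a theorem of QS4: in $\mathbb Q\times\omega$ let $P=E\times\omega$ with $E$ and $\mathbb Q\setminus E$ both dense in $\mathbb Q$. Then $\operatorname{int}\overline P$ is everything and $\operatorname{int}P=\emptyset$, so the formula fails at every point; use Proposition 3. Hence QS4 is not complete for sheaves over $X$. $\square$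

Together with Section 10, this locates the failure over $\mathbb R$ in a combination of two properties. Cantor space has the Baire property without local connectedness, and both logics are complete over it by Theorem 20; the finitely supported sequences in $\ell_2$ have local connectedness without the Baire property, and both logics are complete there by Theorem 18.
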